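# A lower bound for the Swan conductor of the adjoint representation of an inertially discrete parameter

Throughout, $F$ is a non-archimedean local field with ring of integers $\mathcal O$, maximal ideal $\mathfrak p$, and finite residue field $k$ of characteristic $p$; $F$ may have characteristic $0$ or $p$. We write $W$ for its Weil group, $I\subset W$ for inertia, $P\subset I$ for wild inertia, and $\kappa=\bar k$. A *representation of $I$* is finite-dimensional over $\mathbb C$ and continuous with finite image. After fixing a prime $\ell\ne p$ and an isomorphism of fields $\overline{\mathbb Q}_\ell\cong\mathbb C$, we may take coefficients in $\overline{\mathbb Q}_\ell$ instead; for representations of finite groups this changes no dimension.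

## 1. Ramification filtrations, Swan conductors, slopes, tame complements

**Definition 1 (the two filtrations).** Let $D$ be a finite quotient of $I=\mathrm{Gal}(F^{ur})$. It cuts out a finite Galois extension of $F^{ur}$, which comes by base change from a totally ramified Galois extension $L_1/F_1$ with group $D$, where $F_1/F$ is finite unramified. With $\pi$ a uniformizer of $L_1$ and $v$ its normalized valuation, the *lower numbering* is
$$D_i=\{\sigma\in D : v(\sigma\pi-\pi)\ge i+1\},\qquad D=D_0\supset D_1\supset D_2\supset\cdots .$$
Enlarging $F_1$ to a bigger unramified extension does not change the numbers $v(\sigma\pi-\pi)$. For real $u\ge 0$ put $D_u=D_{\lceil u\rceil}$. Herbrand's function is $\varphi(u)=\int_0^u \frac{|D_s|}{|D_0|}\,ds$, and the *upper numbering* is $D^{\varphi(u)}=D_u$.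

Recall that the upper numbering passes to quotients of $D$, so there is a filtration $I^v$ ($v\ge0$) of $I$ by normal subgroups with image $D^v$ in every $D$. This is Serre's normalization: $I^0=I$, and $I^v\subset P$ for $v>0$. The group $D_1$ is the image of $P$. On each finite quotient the upper filtration has finitely many jumps and is left-continuous.

**Example 1 (dihedral, Laurent series).** Let $p$ be odd, $F'=k((1/t))$, and $L=F'(x)$ with $(x^p-x)^2=t$. Extend the valuation of $F'$ to $L$. Since $t$ has valuation $-1$, $x$ has valuation $-\frac1{2p}$. So the ramification index is at least $2p$, while $[L:F']\le 2p$. Thus $L/F'$ is totally ramified of degree $2p$ and $1/x$ is a uniformizer. The $2p$ substitutions $x\mapsto \pm x+a$, $a\in\mathbb F_p$, preserve the equation, so $L/F'$ is Galois with dihedral group $D$. For $a\neq0$ and $\sigma:x\mapsto x+a$,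
$$\sigma(1/x)-1/x=\frac{-a}{x(x+a)},\quad\text{of valuation }2,$$
so $\sigma\in D_1\setminus D_2$. For $\tau: x\mapsto -x+a$,
$$\tau(1/x)-1/x=\frac{2x-a}{x(a-x)},\quad\text{of valuation }1,$$
so $\tau\notin D_1$. Hence $D_0=D$, $D_1=\mathbb Z/p$, $D_2=1$. Since $\varphi(u)=u/2$ on $[0,1]$, we get $D^0=D$, $D^v=\mathbb Z/p$ for $0<v\le\frac12$, and $D^v=1$ for $v>\frac12$.

**Definition 2 (Swan conductor).** For a representation $V$ of $I$ with image $D$,
$$sw(V)=\sum_{i\ge1}\frac{|D_i|}{|D_0|}\dim(V/V^{D_i})=\int_0^\infty\dim(V/V^{I^v})\,dv. \tag{1}$$

The two expressions agree: on $(i-1,i)$ the derivative of $\varphi$ is $|D_i|/|D_0|$ and $D^{\varphi(u)}=D_i$, so the $i$-th summand is the integral over $v\in(\varphi(i-1),\varphi(i))$. The integral shows that $sw$ is additive in $V$, and that $D$ may be replaced by any finite quotient of $I$ through which $V$ factors. We have $sw(V)=0$ exactly when $P$ acts trivially. We recall the classical theorem that $sw(V)$ is an integer.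

**Example 2.** In Example 1, regard $D$ as a quotient of $I_{F'}$ and let $V=\mathrm{Ind}_{D_1}^D\psi$ for a nontrivial character $\psi$ of $D_1=\mathbb Z/p$. Then $V^{D_1}=0$ and $sw(V)=\frac{p}{2p}\cdot2=1$.

**Definition 3 (slope).** Let $V$ be irreducible and nontrivial. Since $I^v$ is normal in $I$, the space $V^{I^v}$ is $I$-stable, so it is $0$ or $V$; it is $0$ for $v=0$. By left-continuity and finiteness of the jumps there is a largest $b\ge0$ with $V^{I^b}=0$. This $b$ is the *slope* of $V$.

For $v>b$ the group $I^v$ acts trivially. Hence
$$sw(V)=b\dim V,\qquad\text{and if } b<1 \text{ then } I^1 \text{ acts trivially.} \tag{2}$$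
In Example 2 the slope is $\frac12$.

**Example 3 (the same numbers over $\mathbb Q_3$).** The Eisenstein polynomial $X^3+3X+3$ over $\mathbb Q_3$ has discriminant $-4\cdot 27-27\cdot 9=-27\cdot13=9\cdot(-39)$. It defines a totally ramified cubic field, and $\mathbb Q_3(\sqrt{-39})$ is ramified quadratic. So the splitting field is totally ramified with group $D=S_3$. Let $V$ be the $2$-dimensional irreducible representation of $S_3$. An Eisenstein polynomial computes the discriminant of its field, so the conductor–discriminant formula says that the Artin conductor $\dim(V/V^{D})+sw(V)=2+sw(V)$ equals $3$. Thus $sw(V)=1$ and the slope is $\frac12$.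

**Definition 4 (tame complement).** Let $D$ be a finite quotient of $I$ and $D_1$ the image of $P$. Then $D_1$ is a normal $p$-group and $D/D_1$ is cyclic of order prime to $p$. By Schur–Zassenhaus $D=D_1\rtimes C$ with $C$ cyclic of order prime to $p$, and any two complements are conjugate. Such a $C$ is a *tame complement*.

By conjugacy, $\dim V^C$ does not depend on the choice of $C$. Moreover, *tame complements map to tame complements*: if $D\to\bar D$ is a quotient, the image $\bar C$ has order prime to $p$, so it meets the $p$-group $\bar D_1$ trivially, and $\bar C\bar D_1=\bar D$.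

**Example 4.** In Examples 2 and 3, $C$ is generated by a reflection and $\dim V^C=1$.

## 2. Inertially discrete parameters and a lower bound by the rank

Let $G$ be a simple complex algebraic group, connected as usual, with Lie algebra $\mathfrak g$.

**Definition 5 (parameter, discreteness).** A *Langlands parameter* is a homomorphism $\phi:W\times SL_2(\mathbb C)\to G$, continuous on $W$ with $\phi(W)$ consisting of semisimple elements, and algebraic on $SL_2(\mathbb C)$. It is *discrete* if the centralizer of its image in $G$ is finite. It is *inertially discrete* if the centralizer of $\phi(I)$ in $G$ is finite. As the Lie algebra of that centralizer is $\mathfrak g^{\phi(I)}$, this is equivalent to $\mathfrak g^{\phi(I)}=0$.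

This is the convention of Gross and Reeder as recalled by Kamgarpour and Sage. Inertial discreteness implies discreteness. It also forces $\phi$ to be trivial on $SL_2(\mathbb C)$, because $\phi(SL_2(\mathbb C))$ is connected and lies in the finite centralizer of $\phi(I)$. We write $Ad(\phi)$ for $Ad\circ\phi$ on $\mathfrak g$, as a representation of $W$, and $sw(Ad(\phi))$ for the Swan conductor of its restriction to $I$. Here $\phi(I)$ is finite, because $I$ is profinite and the complex Lie group $G$ has no small subgroups.

**Example 5.** (a) Let $\phi$ be trivial on $W$ and the projection $SL_2(\mathbb C)\to PGL_2(\mathbb C)$ on the second factor. It is discrete, since the center of $PGL_2$ is trivial. It is not inertially discrete, since $\phi(I)=1$.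

(b) Let $p$ be odd, and let $\phi:W_{F'}\to D\to PGL_2(\mathbb C)$ be the projectivization of $V$ from Example 2. On $D_1$ we have $V=\psi\oplus\psi^{-1}$. The diagonal line of $\mathfrak{sl}_2$ is fixed by $D_1$, and a reflection $n$ swaps the two lines of $V$, so it acts there by $-1$. The off-diagonal plane is $\mathrm{Ind}_{D_1}^D\psi^2$, which is irreducible because $\psi^4\ne1$. So $\mathfrak g^{\phi(I)}=0$ and $\phi$ is inertially discrete. By (1), $sw(Ad(\phi))=0+\frac{p}{2p}\cdot2=1=rk(PGL_2)$. Also $\dim\mathfrak g^{Ad(n)}=0+1=1$.

Inertial discreteness forces wild ramification. If $\phi(P)=1$, then $\phi(I)$ is generated by one element $n$ of finite order, which lies in a maximal torus $T$, and $\mathfrak g^{\phi(I)}\supset \mathrm{Lie}(T)\neq0$. The question is how much wild ramification it forces. The dissertation "A Conjecture on the Irregularity Function for Local Geometric Langlands Parameters and the Formal Frenkel-Gross Connection" records the following conjecture of Gross and Reeder: if $\phi$ is discrete and inertially discrete, then $sw(Ad(\phi))\ge rk(G)$. Is this true? The answer is yes, for every simple $G$, every $F$ and every $p$.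

**Theorem A.** If $\phi$ is inertially discrete, then $sw(Ad(\phi))\ge rk(G)$. More precisely, if $n$ generates a complement to $\phi(P)$ in $\phi(I)$, then
$$sw(Ad(\phi))\ \ge\ \dim\mathfrak g^{Ad(n)}\ \ge\ rk(G).$$

The right-hand inequality is the argument just used for $\phi(P)=1$. For the left-hand one, the group $G$ can be forgotten.

**Theorem B.** Let $V$ be a finite-dimensional complex representation of $I$ with finite image $D$. Let $D_1\subset D$ be the image of $P$ and let $C$ be a complement to $D_1$ in $D$. Then
$$sw(V)\ \ge\ \dim V^{C}-\dim V^{I}.$$

**Step: Theorem B implies Theorem A.** *This step reduces everything to representations of $I$.* The group $\phi(I)$ is a finite quotient of $I$ in which $P$ has image $\phi(P)$. Let $C=\langle n\rangle$ be a complement. Then $Ad(C)$ is a tame complement in $Ad(\phi(I))$, because tame complements map to tame complements. Since $\mathfrak g^{\phi(I)}=0$, Theorem B for $V=\mathfrak g$ gives $sw(Ad(\phi))\ge\dim\mathfrak g^{Ad(n)}$. The element $n$ has finite order, so it is semisimple. As $G$ is connected, $n$ lies in a maximal torus $T$. Then $Ad(n)$ fixes $\mathrm{Lie}(T)$ pointwise, so $\dim\mathfrak g^{Ad(n)}\ge\dim T=rk(G)$.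 $\square$

**Step: it suffices to prove Theorem B for $V$ irreducible and nontrivial.** *This step makes slopes available.* Representations of a finite group are semisimple, so write $V=\bigoplus V_j$ with $V_j$ irreducible. The conductor is additive, and so are $\dim V^C$ and $\dim V^I$. For each $j$ the image of $C$ in $GL(V_j)$ is a tame complement in the image of $I$ there, so the right-hand side for $V$ is the sum of the right-hand sides for the $V_j$. For $V_j=1$ both sides are $0$. From now on $V$ is irreducible and nontrivial, $D$ is the image of $I$ in $GL(V)$, $b$ is the slope, and $V^I=0$. We want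
$$sw(V)\ge\dim V^C. \tag{3}$$

## 3. Tame image, $p$-group image, abelian wild image

**$V$ tame.** If $D_1=1$, then $C=D$ and $V^C=V^I=0$, so both sides of (3) are $0$.

**$D$ a $p$-group.** Then $C=1$ and (3) asks for $sw(V)\ge\dim V$. Here $D_0=D_1$, so $\varphi(u)=u$ on $[0,1]$ and $D^v=D$ for $v\le1$. Hence $b\ge1$ and $sw(V)=b\dim V\ge\dim V$.

**Slope at least $1$.** More generally, if $b\ge1$, then $sw(V)=b\dim V\ge\dim V\ge\dim V^C$. So the content of (3) is in slopes $b<1$.

**$D_1$ abelian and nontrivial.** Decompose $V$ into isotypic parts for $D_1$. They are permuted transitively by $C$. Let $V_\chi$ be one of them, with stabilizer $C'\subset C$. By Clifford theory $V=\mathrm{Ind}_{D_1C'}^{D}V_\chi$ with $V_\chi$ irreducible under $D_1C'$. Since $D_1$ acts on $V_\chi$ by scalars and $C'$ is abelian, $\dim V_\chi=1$. So $V|_C=\mathrm{Ind}_{C'}^{C}\eta$ for a character $\eta$ of $C'$, and $\dim V^C=\dim\eta^{C'}\le1$ by Frobenius reciprocity. As $D_1$ acts nontrivially, $sw(V)>0$, and integrality gives $sw(V)\ge1\ge\dim V^C$.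

So Theorem A holds when $\phi(P)$ is abelian. When $rk(G)=1$ the bound by the rank follows from integrality alone: $\phi$ is wild, and since the center of $G$ is finite, hence acts trivially under $Ad$, one must still see that $Ad(\phi)$ is wild. It is, since otherwise $Ad(\phi(I))$ would be generated by $Ad(n)$, which has a nonzero fixed vector.

## 4. The bound $b\ge 1/|C|$ and the multiplicity it misses

The natural attempt for nonabelian $D_1\neq 1$ is to bound the slope from below. Put $c=|C|$. On $(0,1)$ the derivative of $\varphi$ is $|D_1|/|D_0|=1/c$, so $D^v=D_1$ for $0<v\le 1/c$. As $D_1$ is normal and acts nontrivially, $V^{D_1}=0$. So $b\ge1/c$, and with integrality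
$$sw(V)\ \ge\ \lceil \dim V/c\rceil . \tag{4}$$
If $V|_C$ is a multiple of the regular representation, then $\dim V^C=\dim V/c$ and (3) follows. The attempt stops exactly here: the trivial character of $C$ can occur in $V$ more than $\lceil\dim V/c\rceil$ times.

**Example 6.** Let $p=5$ and let $V$ be the space of functions on $\mathbb F_5^2$. Let $D_1$ be the group, of order $5^5$, of operators
$$f(z)\mapsto\zeta\,\psi(\xi\cdot z)f(z+u),\qquad \zeta\in\mu_5,\ \xi,u\in\mathbb F_5^2,$$
with $\psi$ a nontrivial character of $\mathbb F_5$. A $D_1$-stable subspace is spanned by delta functions, because the multiplication operators separate points, and the translations permute these transitively. So $V$ is irreducible under $D_1$. Let $C=\mathbb F_5^\times$, cyclic of order $4$, act through the substitutions $(x,y)\mapsto(a^2x,ay)$. These normalize $D_1$, and $D=D_1\rtimes C$ acts faithfully. The dimension of $V^C$ is the number of $C$-orbits on $\mathbb F_5^2$. The elements $a=1,-1,2,3$ fix $25,5,1,1$ points, so there are $(25+5+1+1)/4=8$ orbits. But $\lceil25/4\rceil=7$.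

The example concerns the method and makes no claim about which fields have such an extension: from the data $(D_1,C,V)$, the two facts behind (4) give $7$ where (3) asks for $8$. To do better this way, one would need to know at which jump of the filtration $V$ becomes trivial.

Another way to prove that the integer $sw(V)-\dim V^C$ is nonnegative is to find a vector space of which it is the dimension. Swan conductors occur in Euler characteristics of sheaves on curves, and spaces of inertia invariants occur there too. We look for a sheaf on $\mathbb G_m$ that gives back $V$ at $\infty$ and whose inertia at $0$ acts through $C$.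

## 5. Extending a representation from $\infty$ to $\mathbb G_m$, tamely at $0$

In this section $\kappa$ is any algebraically closed field of characteristic $p$ and $I_\infty=\mathrm{Gal}(\kappa((1/t)))$. The definitions of Section 1 apply to its finite quotients. Let $j:\mathbb G_m\hookrightarrow\mathbb P^1$ be the inclusion over $\kappa$.

**Definition 6 (special cover).** A finite étale cover of $\mathbb G_{m,\kappa}$ is *special* if it is tame at $0$ and its geometric monodromy group has a unique $p$-Sylow subgroup.

**Example 7.** For $p$ odd, take $X=\mathbb A^1\setminus\mathbb F_p\to\mathbb G_m$, $x\mapsto t=(x^p-x)^2$. The derivative is $-2(x^p-x)$, which does not vanish on $X$, so the cover is étale. Over $t=0$ the smooth compactification has the $p$ points $x\in\mathbb F_p$, each with ramification index $2$; this is tame. The group is the dihedral group of Example 1, with unique $p$-Sylow subgroup $\mathbb Z/p$. So $X$ is special, and over $\kappa((1/t))$ it restricts to the extension of Example 1. By contrast, $x^p-x=1/t$ is wild at $0$ and not special.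

We use three published results.

**Theorem (Katz–Gabber)** (N. Katz, *Local-to-global extensions of representations of fundamental groups*, Ann. Inst. Fourier 36 (1986), Thm 1.4.1). For a field $\kappa$ of characteristic $p$, restriction to $\mathrm{Spec}\,\kappa((1/t))$ is an equivalence from the category of special finite étale covers of $\mathbb G_{m,\kappa}$ to the category of all finite étale covers of $\mathrm{Spec}\,\kappa((1/t))$.

**Theorem (Grothendieck–Ogg–Shafarevich).** For a lisse $\overline{\mathbb Q}_\ell$-sheaf $\mathcal V$ on $\mathbb G_{m,\kappa}$, $\kappa$ algebraically closed,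
$$\chi_c(\mathbb G_m,\mathcal V)=-sw_0(\mathcal V)-sw_\infty(\mathcal V).$$

The third, due to Deligne, comes in Section 6.

**Lemma 1.** Let $V$ be a $\overline{\mathbb Q}_\ell$-representation of $I_\infty$ with finite image $D$ and $V^D=0$, and let $C$ be a tame complement in $D$. Then there is a lisse sheaf $\mathcal V$ on $\mathbb G_m$ over $\kappa$ with
$$sw(V)-\dim V^C=\dim H^1(\mathbb P^1,j_*\mathcal V)\ \ge\ 0.$$

**Step 1: the sheaf.** *This step makes $V$ global without enlarging the group $D$.* Let $Y\to\mathrm{Spec}\,\kappa((1/t))$ be the connected Galois cover with group $D$ cut out by $V$. By Katz–Gabber, $Y$ is the restriction of a special cover $X\to\mathbb G_m$, and $\mathrm{Aut}(X)=\mathrm{Aut}(Y)=D$. If $X$ were a disjoint union of two nonempty covers, so would $Y$ be, since restriction preserves degrees. So $X$ is connected. Since $\deg X=\deg Y=|D|=|\mathrm{Aut}(X)|$, the cover $X$ is Galois with group $D$. Choose a geometric point of $Y$. It is also a geometric point of $X$, and the two fibers containing it are identified together with their $D$-action. So we obtain a surjection $\rho:\pi_1(\mathbb G_m)\to D$ whose composite with $I_\infty\to\pi_1(\mathbb G_m)$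 is, for a suitable choice of the point, the given surjection $I_\infty\to D$. Let $\mathcal V$ be the lisse sheaf attached to $V$ through $\rho$. It is tame at $0$, and its restriction to $I_\infty$ is $V$.

**Step 2: inertia at $0$ acts through a tame complement.** *This step identifies the local invariants at $0$.* Let $C_0\subset D$ be the image of an inertia group $I_0$ at $0$. By tameness $C_0$ is cyclic of order prime to $p$, so $C_0\cap D_1=1$, where $D_1$ is the image of wild inertia at $\infty$. We show $C_0D_1=D$. Let $\bar C_0$ be the image of $C_0$ in the cyclic group $D/D_1$. The surjection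
$$\pi_1(\mathbb G_m)\to (D/D_1)/\bar C_0$$
has abelian target and is trivial on $I_0$, hence on all its conjugates. So it defines a connected Galois cover of $\mathbb G_m$ that is unramified over $0$ and extends to a connected étale Galois cover of $\mathbb A^1$. Its degree $d$ divides $|D/D_1|$, so $d$ is prime to $p$ and the cover is tame at $\infty$. Let $g$ be the genus of its smooth compactification and $r\ge1$ the number of points over $\infty$. The ramification indices over $\infty$ sum to $d$, so Riemann–Hurwitz gives
$$2g-2=-2d+(d-r)=-d-r .$$
As $g\ge0$, $d+r\le2$, hence $d=1$. So $C_0D_1=D$, and $C_0$ is a tame complement. Since complements are conjugate,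
$$\dim V^{I_0}=\dim V^{C_0}=\dim V^C. \tag{5}$$

**Step 3: the Euler characteristic of $j_*\mathcal V$.** *This step puts $sw(V)$ and $\dim V^C$ in one formula.* Since $sw_0(\mathcal V)=0$, Grothendieck–Ogg–Shafarevich gives $\chi_c(\mathbb G_m,\mathcal V)=-sw(V)$. The stalks of $j_*\mathcal V$ at $0$ and $\infty$ are $V^{I_0}$ and $V^{I_\infty}=V^D=0$. The exact sequence
$$0\to j_!\mathcal V\to j_*\mathcal V\to \mathcal Q\to0,\qquad \mathcal Q\ \text{punctual, supported at } 0 \text{ and } \infty, \tag{6}$$
together with (5) gives $\chi(\mathbb P^1,j_*\mathcal V)=-sw(V)+\dim V^C$.

**Step 4: only $H^1$ survives.** *This step turns the Euler characteristic into a dimension.* Cohomology on $\mathbb P^1$ lives in degrees $0,1,2$. First, $H^0(\mathbb P^1,j_*\mathcal V)=H^0(\mathbb G_m,\mathcal V)=V^{\pi_1(\mathbb G_m)}=V^D=0$, as $\rho$ is surjective. Next, $H^1$ and $H^2$ of the punctual sheaf $\mathcal Q$ vanish, so (6) gives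
$$H^2(\mathbb P^1,j_*\mathcal V)=H^2_c(\mathbb G_m,\mathcal V)=V_D(-1),$$
the twisted coinvariants. Because $D$ is finite, $\dim V_D=\dim V^D=0$. Hence $\chi(\mathbb P^1,j_*\mathcal V)=-\dim H^1(\mathbb P^1,j_*\mathcal V)$. Comparing with Step 3 proves the lemma. $\square$

**Example 8.** In Example 7 with $V$ from Example 2, Lemma 1 reads $1-1=0=\dim H^1$. For $x^p-x=t^a$ with $a>0$ prime to $p$ and a nontrivial character $V$ of $D=\mathbb Z/p$, we have $sw(V)=a$, as follows. In the extension $v(t)=-p$ and $v(x)=-a$, so $\pi=x^ut^w$ is a uniformizer if $-au-pw=1$, and then $p\nmid u$. For $\sigma:x\mapsto x+1$ we get $\sigma(\pi)/\pi=(1+1/x)^u$, which differs from $1$ by an element of valuation $a$. So $D_a=D$ and $D_{a+1}=1$. Here $C=1$, and Lemma 1 gives $\dim H^1(\mathbb P^1,j_*\mathcal V)=a-1$.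

## 6. Slope below $1$: only the residue field matters

Lemma 1 concerns Laurent series fields. Over $\mathbb Q_p$ there is no curve. But slope $b\ge1$ was settled in Section 3, and for $b<1$ only the quotient $I/I^1$ acts. The following theorem compares these quotients.

**Theorem (Deligne)** (*Les corps locaux de caractéristique $p$, limites de corps locaux de caractéristique 0* (1984), Thm 2.8 and §3.5). For an integer $e\ge1$, the group $\mathrm{Gal}(\bar F/F)/I_F^e$, with its upper numbering filtration, is determined up to isomorphism (unique up to inner automorphisms) by the triple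
$$\bigl(\mathcal O/\mathfrak p^e,\ \ \mathfrak p/\mathfrak p^{e+1},\ \ \mathfrak p/\mathfrak p^{e+1}\to\mathcal O/\mathfrak p^e\bigr).$$
The normalization agrees with class field theory: $\mathrm{Gal}^{ab}/I^e$ corresponds to $F^\times/(1+\mathfrak p^e)$.

**Step: the case $e=1$.** *This step shows that for $e=1$ the triple knows only $k$.* The first entry is $k$, the second a one-dimensional $k$-vector space, and the map $\mathfrak p/\mathfrak p^2\to\mathcal O/\mathfrak p$ is zero. Any two such triples with the same $k$ are isomorphic. So, with $F'=k((1/t))$,
$$\mathrm{Gal}(F)/I_F^1\ \cong\ \mathrm{Gal}(F')/I_{F'}^1, \tag{7}$$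
respecting the upper numbering. In particular it respects inertia (index $0$) and wild inertia (generated topologically by the indices $v>0$).

**Example 9.** The representation of Example 3 has slope $\frac12<1$, so it factors through $I_{\mathbb Q_3}/I^1_{\mathbb Q_3}$. By (7) it corresponds to an irreducible two-dimensional representation of $I_{\mathbb F_3((1/t))}$ with image $S_3$ and slope $\frac12$, the kind found in Example 2 for $p=3$.

**Step: from $F'$ to $\kappa((1/t))$.** *Lemma 1 needs an algebraically closed field of constants, so we must identify $I_{F'}$ with $\mathrm{Gal}(\kappa((1/t)))$, including filtrations; here $\kappa=\bar k$.* The field $F'^{ur}$ is henselian with completion $\kappa((1/t))$. Krasner's lemma gives two things. Every finite separable extension of the completion is generated by an element separable over $F'^{ur}$ (approximate the coefficients of a defining polynomial). And an element of the completion that is separable algebraic over $F'^{ur}$ lies in $F'^{ur}$ (approximate it by an element of $F'^{ur}$). Hence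
$$I_{F'}=\mathrm{Gal}(F'^{ur})=\mathrm{Gal}(\kappa((1/t))).$$
Any finite Galois extension of $F'^{ur}$ is obtained by base change from a totally ramified extension of a finite unramified extension of $F'$. Extending further by an unramified extension, and completing, change neither the valuations $v(\sigma x-x)$ nor Herbrand's function. So the two ramification filtrations coincide.

## 7. Proof of Theorem B

By Section 2 it remains to prove (3) for $V$ irreducible and nontrivial, with image $D$ and slope $b$.

**Step: $b\ge1$.** *Here the dimension of $V$ is enough.* We have $sw(V)=b\dim V\ge\dim V\ge\dim V^C$.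

**Step: $b<1$.** *Here we transport $V$ to Laurent series and apply Lemma 1.* By (2) the group $I_F^1$ acts trivially, so $V$ is a representation of $I_F/I_F^1$. Through (7) it becomes a representation $V'$ of $I_{F'}/I_{F'}^1$. The image group $D$, the subgroup $D_1$ and the upper numbering filtration are the same. So $sw(V')=sw(V)$ by the integral in (1), and the tame complements are the same subgroups $C$. Also $V'^D=0$. Take coefficients in $\overline{\mathbb Q}_\ell$. By Section 6, $I_{F'}=\mathrm{Gal}(\kappa((1/t)))$ with the same filtration, so Lemma 1 applies to $V'$ and gives $sw(V)=sw(V')\ge\dim V^C$. $\square$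

This proves Theorem B, and with the first step of Section 2 it proves Theorem A. $\blacksquare$

## 8. Parameters that are not inertially discrete; when equality holds

**Arbitrary parameters.** Let $G$ be connected semisimple and let $\phi$ be any Langlands parameter. As before $\phi(I)$ is finite. Let $n$ generate a complement to $\phi(P)$ in $\phi(I)$. Theorem B for $V=\mathfrak g$, and the torus argument of Section 2, give
$$sw(Ad(\phi))\ \ge\ \dim\mathfrak g^{n}-\dim\mathfrak g^{\phi(I)}\ \ge\ rk(G)-\dim\mathfrak g^{\phi(I)},$$
where $sw(Ad(\phi))$ is the Swan conductor of $Ad\circ\phi|_W$. The correction term is necessary. The parameter that is trivial on $W$ and principal on $SL_2(\mathbb C)$ is discrete and has $sw=0$; for $PGL_2$ this is Example 5(a).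

**Equality.** Let $\phi$ be inertially discrete. Then $sw(Ad(\phi))=rk(G)$ if and only if $\dim\mathfrak g^n=rk(G)$ and $sw(V)=\dim V^n$ for every irreducible $I$-constituent $V$ of $\mathfrak g$. Indeed, no constituent is trivial, so Theorem B gives $sw(V)\ge\dim V^n$ for each one. Summing gives $sw(Ad(\phi))\ge\dim\mathfrak g^n\ge rk(G)$, and equality of the ends forces equality everywhere; the converse is the same sum. In the equality case all slopes are at most $1$: if $b\ge1$, then $b\dim V\ge\dim V\ge\dim V^n=b\dim V$, so $b=1$.

## 9. Kloosterman sheaves: the bound is attained for $PGL_m$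

**Proposition 2.** For every $F$ and every $m\ge2$ there is an inertially discrete $\phi:W\to PGL_m(\mathbb C)$ with $sw(Ad(\phi))=m-1=rk(PGL_m)$.

For $p$ odd, $m=2$ and $F=k((1/t))$, Example 5(b) is one. In general we again start over $F'=k((1/t))$.

**Step 1: a representation of slope $1/m$.** *This step provides an irreducible representation with small slope and finite inertial image.* Let $V$ be the restriction to $W_{F'}$ of the Kloosterman sheaf $\mathrm{Kl}_m$ on $\mathbb G_{m,k}$. By Deligne (SGA 4½, *Sommes trigonométriques*, Thm 7.8) it has rank $m$ and is totally wild at $\infty$ with $sw=1$; totally wild means $V^P=0$. By Grothendieck's local monodromy theorem an open subgroup of $I$ acts unipotently; shrinking it, we may take an open normal subgroup $H$ of $I$. On an irreducible $I$-constituent $U$ of $V$, the space $U^H$ is nonzero, because $H$ acts unipotently, and it is $I$-stable, because $H$ is normal. So $H$ acts trivially on $U$, and $U$ has finite image. The group $P$ is pro-$p$ and $\ell\neq p$, so it acts on $V$ through a finite group. Hence $P$-invariants are exact on constituents and $U^P=0$. Thus $sw(U)$ is a positive integer for each $U$, while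 these integers sum to $sw(V)=1$. So there is only one constituent. This means that $V$ is irreducible under $I$, that $I$ acts with finite image, and that the slope is $1/m<1$.

**Step 2: the parameter over $F'$.** *This step gets rid of Frobenius by passing to $PGL_m$.* Let $\phi':W_{F'}\to PGL_m(\overline{\mathbb Q}_\ell)\cong PGL_m(\mathbb C)$ be the projectivization of $V$. By Schur's lemma $\mathrm{End}(V)^I$ consists of scalars, so $\mathfrak{sl}_m^I=0$. Hence the finite group $\phi'(I)$ has finite centralizer. Its normalizer modulo its centralizer embeds in the finite group $\mathrm{Aut}(\phi'(I))$, so the normalizer is finite as well. It contains $\phi'(W_{F'})$, which is therefore finite.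

**Step 3: transport to $F$.** *This step moves the parameter to an arbitrary $F$ with residue field $k$.* The restriction of $\phi'$ to $I$ has open kernel in $I$, and $I$ is open in $W_{F'}$, so $\phi'$ factors through a finite quotient of $\mathrm{Gal}(F')$. By (2), $I_{F'}^1$ acts trivially. So $\phi'$ factors through a finite quotient of $\mathrm{Gal}(F')/I_{F'}^1\cong\mathrm{Gal}(F)/I_F^1$, see (7). Composing, we get $\phi:W_F\to PGL_m(\mathbb C)$ with finite image, hence consisting of semisimple elements. It satisfies $\phi(I_F)=\phi'(I_{F'})$, so it is inertially discrete. As (7) respects the filtrations, $sw(Ad(\phi))=sw(Ad(\phi'))$.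

**Step 4: the value.** *This step squeezes the conductor between $m-1$ and $m$.* Theorem A gives $sw(Ad(\phi))\ge m-1$. Conversely, $\mathrm{End}(V)=1\oplus\mathfrak{sl}_m$ as representations of $I$, so $sw(Ad(\phi'))=sw(\mathrm{End}\,V)$. The group $I^v$ acts trivially on $\mathrm{End}(V)$ for $v>1/m$. For $0<v\le1/m$ we have $I^v\subset P$, so $\mathrm{End}(V)^{I^v}\supset\mathrm{End}(V)^P$, which contains the scalars. By (1),
$$sw(\mathrm{End}\,V)\ \le\ \tfrac1m\bigl(m^2-\dim\mathrm{End}(V)^P\bigr)\ \le\ m-\tfrac1m\ <\ m .$$
Since Swan conductors are integers, $sw(Ad(\phi))\le m-1$. $\square$
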